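\title{Colorings of $K_n$ with $r$ colors that cannot be covered by $r$ monochromatic cycles}

\begin{abstract}
Pokrovskiy conjectured that for $r\ge 3$ the vertices of every $r$-edge-colored complete graph can be covered by $r$ monochromatic cycles, not necessarily disjoint, where single vertices and single edges count as cycles. We show that this fails for every $r\ge 9$ and all sufficiently large $n$, by constructing an $r$-coloring of $K_n$ for which the minimum number of covering cycles is exactly $r+1$. The coloring consists of two large cliques in one color and $2r-3$ special vertices, no three of which lie on a monochromatic cycle. A cover by $r$ cycles must spend almost all its members on special vertices, and the cycles that pass through special vertices are too short to cover a clique.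
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{$r$-coloring} of the complete graph $K_n$ assigns one of $r$ colors to each edge. No condition is imposed, and not every color need be used. A cycle is \emph{monochromatic} if all its edges have the same color. Following the standard convention for cycle partitioning and covering problems, a single vertex and a single edge are also regarded as monochromatic cycles; we call these \emph{degenerate}, and we call a cycle of length at least $3$ \emph{proper}. The convention matters because a vertex may lie on no proper monochromatic cycle at all. A family of cycles \emph{covers} $K_n$ if every vertex lies on at least one member; members may share vertices and colors. The \emph{cycle covering number} $\gamma_r(n)$ is the least $k$ such that every $r$-coloring of $K_n$ has a cover by at most $k$ monochromatic cycles.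

With one color a single cycle covers everything, so $\gamma_1(n)=1$. For more colors two observations point to the value $r$. First, if monochromatic trees were allowed in place of cycles, then $r$ of them would always suffice: fix a vertex $v$ and take, for each color, the star formed by the edges of that color at $v$. Second, $r$ cycles are sometimes needed. To see this we use the last of three elementary facts, which are also the only tools in the rest of the paper.

\begin{lemma}\label{lem:facts}
Let $C$ be a proper cycle in a graph $G$.
\begin{enumerate}
\item[(i)] No vertex of $C$ has degree at most $1$ in $G$.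
\item[(ii)] If $Z$ is a set of $s\ge1$ vertices of $G$, then $C$ meets at most $s$ components of $G-Z$.
\item[(iii)] If $X,Y$ are sets of vertices and every vertex of $X$ on $C$ has both its neighbors along $C$ in $Y$, then $C$ contains at most $|Y|$ vertices of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A vertex of $C$ has two distinct neighbors along $C$. (ii) Deleting $Z$ from $C$ leaves either the whole cycle or at most $s$ paths, and each of these lies in one component of $G-Z$. (iii) Orient $C$ and send each vertex of $X$ on $C$ to its successor; this is an injection into $Y$.
\end{proof}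

\begin{example}\label{ex:staircase}
Let $r\ge 2$. Split the vertices into $V_1,\dots,V_r$ with $|V_1|=2r$ and $|V_j|\ge r|V_{j-1}|$, and give an edge between $V_i$ and $V_j$ (possibly $i=j$) the color $\min\{i,j\}$. Each $V_j$ is a clique of color $j$, so $r$ cycles cover $K_n$. In a family of $r-1$ cycles some color $j$ has no proper cycle. A proper cycle of color $i>j$ misses $V_j$; a proper cycle of color $i<j$ contains at most $|V_i|\le|V_{j-1}|$ vertices of $V_j$ by Lemma~\ref{lem:facts}(iii); a degenerate cycle contains at most $2$. So $V_j$ is not covered, and $\gamma_r(n)\ge r$ for all large $n$.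
\end{example}

One is led to guess that cycles do as well as trees. This is the conjecture of Pokrovskiy (2014), recorded in the survey \cite{survey}.

\begin{quote}
\textbf{Conjecture.} For every $r\ge 3$, every $n\ge1$ and every $r$-coloring of $K_n$, the vertices of $K_n$ can be covered by at most $r$ monochromatic cycles. That is, $\gamma_r(n)\le r$.
\end{quote}

We disprove it.

\begin{theorem}\label{thm:main}
For every $r\ge 9$ there is $n_0(r)$ such that for every $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ whose vertices cannot be covered by $r$ monochromatic cycles. For the colorings constructed, the minimum number of covering cycles is exactly $r+1$.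
\end{theorem}

Consequently $\gamma_r(n)\ge r+1$ for all $r\ge9$ and $n\ge n_0(r)$. We make no claim about the individual cases $3\le r\le 8$.

\section{The plan, and the count for $r=11$}\label{sec:plan}

Reserve one color $g$. The vertex set will be $H\cup S$, where the \emph{bulk} $H=U\cup W$ consists of two large cliques of color $g$, no other edge meeting $H$ has color $g$, and $S$ is a set of $2r-3$ \emph{special} vertices. We want two properties:
\begin{enumerate}
\item[(A)] a monochromatic cycle contains at most two special vertices, and a proper cycle of color $g$ contains none;
\item[(B)] a monochromatic cycle whose color is not $g$ contains only a small fraction of $U$ and of $W$.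
\end{enumerate}
If a cover by $r$ cycles had two proper cycles of color $g$, the other $r-2$ members would contain at most $2r-4$ special vertices by (A), one too few. So at most one member is a proper $g$-cycle, and one of the two cliques has to be covered by cycles of other colors, which (B) is meant to prevent.

The difficulty is that (A) works against (B). For $r=2$ the plan collapses at once: $S$ is a single vertex $u$, all edges at $u$ and all edges between $U$ and $W$ have the second color, and one cycle of that color passes through $u$ and alternates between the cliques until it has exhausted the smaller one, leaving the larger one to a $g$-cycle. So each color other than $g$ must be broken into small pieces on $H$. But the special vertices tend to glue the pieces together again. Suppose that $H$ is divided into large \emph{blocks} and that each special vertex sends a single color to each block. Three special vertices that send the same color to a block lie on a monochromatic $6$-cycle, contrary to (A). Hence each of the $r-1$ colors other than $g$ reaches a given block from at most two special vertices, and since $2r-3=2(r-1)-1$, all of these colors but one reach it from exactly two. A cycle through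 two special vertices can visit two pieces of its color. The heart of the construction is to arrange, for $r-4$ of the colors, that only \emph{one} special vertex sees more than one piece.

Put $m=r-4$. The colors are the $m$ \emph{main} colors $c\in\mathbb Z_m$, two \emph{diagonal} colors $e_0,e_1$, a color $d$, and $g$. Each of $U$ and $W$ consists of $2m$ blocks. Pretend in this section that all blocks have $N$ vertices, and ignore terms that stay bounded as $N$ grows. Besides (A), the coloring will have the following properties (Proposition~\ref{prop:cycles}).
\begin{itemize}
\item A proper cycle of a main color covers at most $N$ vertices of each clique.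
\item A proper cycle of color $e_t$ covers at most $2N$ vertices of each clique, and its special vertices lie in a fixed pair $\{p_t,p_t'\}$.
\item A cycle of color $d$ covers at most two vertices of $H$, and there is a special vertex $u$ all of whose edges have color $d$.
\end{itemize}

Take $r=11$, so that $m=7$, each clique has $14$ blocks, and $|S|=19$. Eleven cycles offer $22$ places for $19$ special vertices, so at most $3$ places can be wasted. A proper $g$-cycle wastes two places. So does each proper cycle of color $e_t$ after the first, because it can only repeat $p_t$ and $p_t'$. Only one such loss can be afforded. Moreover, the member that contains $u$ covers almost nothing of $H$. If there is one proper $g$-cycle, then there are at most two proper diagonal cycles, and the nine members other than the $g$-cycle and the member through $u$ cover at most $2\cdot2N+7N=11N<14N$ vertices of the clique that the $g$-cycle misses. If there is no proper $g$-cycle, there are at most three proper diagonal cycles, and ten members cover at most $3\cdot 2N+7N=13N<14N$ vertices of either clique. Either way a clique is left uncovered.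

For general $m$ the two comparisons read $m+4<2m$ and $m+6<2m$. The second fails for $m=5$ and $m=6$. To reach $r=9$ we make the blocks of $W$ somewhat larger than those of $U$: a diagonal cycle will be limited by the smaller blocks, and it then falls short in $W$.

\section{The bulk}\label{sec:bulk}

Fix $r\ge9$ and $m=r-4\ge5$. Indices $i,j,c$ lie in $\mathbb Z_m$ and bits $a,b,t$ in $\mathbb Z_2$. Put
\[
K=218m,\qquad E=r(K+2),\qquad n_0(r)=2r-3+KE .
\]
Given $n\ge n_0(r)$, write $n-(2r-3)=KM+\rho$ with $0\le\rho<K$; then $M\ge E$. The number $E$ will bound all error terms in the final count, and $M\ge E$ is the only use of the assumption that $n$ is large. For a color $\lambda$, let $G_\lambda$ be the graph on all vertices formed by the edges of color $\lambda$; we call these \emph{$\lambda$-edges}.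

Let $U$ be the disjoint union of blocks $A_{i,a}$ and $W$ the disjoint union of blocks $B_{i,a}$ ($i\in\mathbb Z_m$, $a\in\mathbb Z_2$). Every $A_{i,a}$ has $50M$ vertices, and every $B_{i,a}$ has $59M$ vertices except that $|B_{0,0}|=59M+\rho$. Thus $|H|=2m\cdot109M+\rho=n-(2r-3)$, and
\[
|U|=100mM,\qquad |W|\ge 118mM .
\]
The numbers $50$ and $59$ are explained in Remark~\ref{rem:sizes}. The \emph{index} of a vertex of $A_{i,a}$ or $B_{i,a}$ is $i$.

Edges inside $U$ and edges inside $W$ have color $g$. As in Example~\ref{ex:staircase}, we keep cycles short by forcing them to alternate with one small set. So every $c$-edge in $H$ should meet a block of index $c$, which leaves the colors $i$ and $j$ for the edges between $A_{i,a}$ and $B_{j,b}$. The bits decide between them, in such a way that the four blocks of index $c$ fall into four different components of color $c$. When $i=j$ the color $i$ would join two of these blocks, so new colors are needed there; we use two, because with one its components would be twice as large. For $x\in A_{i,a}$ and $y\in B_{j,b}$ the color of $xy$ is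
\begin{equation}\label{eq:bulk}
i\ \text{ if } i\ne j,\ a=b;\qquad j\ \text{ if } i\neq j,\ a\ne b;\qquad e_{a+b}\ \text{ if } i=j .
\end{equation}
Table~\ref{tab:bulk} shows the pattern. The color $d$ does not occur in $H$.

\begin{table}[ht]
\centering
$\begin{array}{c|ccc|ccc}
 & B_{0,0}&B_{1,0}&B_{2,0}&B_{0,1}&B_{1,1}&B_{2,1}\\ \hline
A_{0,0}& e_0&0&0&e_1&1&2\\
A_{1,0}& 1&e_0&1&0&e_1&2\\
A_{2,0}& 2&2&e_0&0&1&e_1\\ \hline
A_{0,1}& e_1&1&2&e_0&0&0\\
A_{1,1}& 0&e_1&2&1&e_0&1\\
A_{2,1}& 0&1&e_1&2&2&e_0
\end{array}$
\caption{The color of the edges between a block $A_{i,a}$ of $U$ and a block $B_{j,b}$ of $W$, written out for $m=3$, which is too small for the theorem but shows the pattern. Off the diagonals, the color is the row index when $a=b$ and the column index when $a\ne b$.}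
\label{tab:bulk}
\end{table}

\begin{lemma}\label{lem:bulk}
\begin{enumerate}
\item[(i)] For $c\in\mathbb Z_m$ the graph $G_c[H]$ has exactly four components, on the sets
\[
P_{c,a}=A_{c,a}\cup\bigcup_{j\ne c}B_{j,a},\qquad Q_{c,b}=B_{c,b}\cup\bigcup_{j\ne c}A_{j,b+1}\qquad(a,b\in\mathbb Z_2).
\]
Each is complete bipartite between its \emph{center} ($A_{c,a}$ or $B_{c,b}$) and its \emph{wide side} (the union over $j\ne c$).
\item[(ii)] The graph $G_{e_t}[H]$ has exactly $2m$ components, the complete bipartite graphs between $A_{i,a}$ and $B_{i,a+t}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:bulk} the $c$-edges in $H$ are the edges between $A_{c,a}$ and $B_{j,a}$ and the edges between $B_{c,b}$ and $A_{j,b+1}$, for $j\neq c$. The four centers are the four blocks of index $c$, and each block of index $j\neq c$ lies in exactly one wide side, so the four sets partition $H$. For (ii), the edges between $A_{i,a}$ and $B_{j,b}$ have color $e_t$ exactly when $j=i$ and $b=a+t$.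
\end{proof}

\section{Joining the special vertices to the bulk}\label{sec:SH}

The special vertices are
\[
S=\{v_i,z_i: i\in\mathbb Z_m\}\cup\{p_0,p_0',p_1,p_1'\}\cup\{u\},\qquad |S|=2m+5=2r-3 .
\]
All edges from $v_i$ to $H$ have color $i$, all edges from $p_t$ and $p_t'$ to $H$ have color $e_t$, and all edges from $u$ to $H$ have color $d$.

The vertices $z_i$ cannot be treated so simply. Suppose that $z_c$ were a twin of $v_c$, joined to all of $H$ in color $c$. Then a $c$-cycle could leave $v_c$, follow an alternating path in $P_{c,0}$ through all of $A_{c,0}$, pass through $z_c$, follow an alternating path in $P_{c,1}$ through all of $A_{c,1}$, and return to $v_c$. These $m$ cycles would cover $U$ and all $v_c,z_c$. A $g$-cycle on $W$, the edges $p_0p_0'$ and $p_1p_1'$ and the vertex $u$ would complete a cover by $m+4=r$ cycles.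

We therefore give each of the four components of color $c$ its own second special vertex. Divide $H$ into four \emph{layers}
\[
L_0=\bigcup_j B_{j,0},\qquad L_1=\bigcup_j B_{j,1},\qquad L_2=\bigcup_j A_{j,1},\qquad L_3=\bigcup_j A_{j,0}.
\]
For every $c$, the wide sides of $P_{c,0},P_{c,1},Q_{c,0},Q_{c,1}$ consist of the vertices of index different from $c$ in $L_0,L_1,L_2,L_3$ respectively. Let $z_i$ send a different main color, namely $i+k$, to each layer $L_k$. The block of index $i+k$ in $L_k$ has to be excepted: it is the center of another component of color $i+k$, and $z_i$ would join the two. The color $d$ is there to fill this gap. So for $h\in L_k$ of index $j$,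
\begin{equation}\label{eq:z}
z_ih \text{ has color } i+k \text{ if } j\ne i+k,\qquad z_ih\text{ has color } d \text{ if } j=i+k .
\end{equation}

\begin{lemma}\label{lem:SH}
\begin{enumerate}
\item[(i)] Each special vertex sends a single color to each block. The block of index $j$ in $L_k$ receives color $c\in\mathbb Z_m\setminus\{j\}$ from $v_c$ and $z_{c-k}$, color $j$ from $v_j$, color $d$ from $u$ and $z_{j-k}$, color $e_t$ from $p_t$ and $p_t'$, and nothing else. In particular no edge between $S$ and $H$ has color $g$.
\item[(ii)] For $c\in\mathbb Z_m$, the special vertices other than $v_c$ with $c$-edges to $H$ are the four distinct vertices $z(D)$ below, and the $c$-neighborhood of $z(D)$ in $H$ is the wide side of $D$: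
\[
\begin{array}{c|cccc}
D&P_{c,0}&P_{c,1}&Q_{c,0}&Q_{c,1}\\ \hline
z(D)&z_c&z_{c-1}&z_{c-2}&z_{c-3}
\end{array}
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) is \eqref{eq:z} read from the side of the block: $z_i$ sends color $c\ne j$ when $i=c-k$ and color $d$ when $i=j-k$. For (ii), the edge $z_ih$ with $h\in L_k$ has color $c$ exactly when $i=c-k$ and $h$ has index different from $c$. Since $m\ge4$, the residues $c,c-1,c-2,c-3$ are distinct, so $z_{c-k}$ sends color $c$ to $L_k$ and to no other layer.
\end{proof}

Part (i) realizes the pattern forced in Section~\ref{sec:plan}: every color other than $g$ reaches a block twice, except the index of the block. The next example shows how close $r$ cycles come to a cover, and why this construction does not reach $r=8$.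

\begin{example}\label{ex:nearmiss}
Let $r=9$, so $m=5$. For each $c$ let $x_1,\dots,x_s$ be the vertices of $A_{c,0}$ and let $y_0,\dots,y_s$ be distinct vertices of the wide side of $P_{c,0}$. Then $z_c\,y_1x_1\,y_2x_2\cdots y_sx_s\,v_c\,y_0\,z_c$ is a $c$-cycle that covers $A_{c,0}$, $v_c$ and $z_c$. An $e_0$-cycle through $p_0$ and $p_0'$ covers $A_{0,1}$ and $A_{1,1}$, by alternating paths in $A_{0,1}\cup B_{0,1}$ and $A_{1,1}\cup B_{1,1}$ that begin and end in $U$. An $e_1$-cycle through $p_1$ and $p_1'$ covers $A_{2,1}$ and $A_{3,1}$ by such paths in $A_{2,1}\cup B_{2,0}$ and $A_{3,1}\cup B_{3,0}$. Add a $g$-cycle on $W$ and the vertex $u$. These $5+2+1+1=9$ cycles cover everything except the block $A_{4,1}$. For $m=4$ the definitions so far still make sense, the block $A_{4,1}$ does not exist, and the same family is a cover by $r=8$ cycles, however the edges inside $S$ are colored.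
\end{example}

\section{Edges between special vertices}\label{sec:SS}

The edges inside $S$ must be colored without creating new cycles. All edges at $u$ get color $d$. The other special vertices form ordered pairs, one for each color in $\Lambda=\mathbb Z_m\cup\{e_0,e_1\}$:
\[
T_c=(v_c,z_c),\qquad T_{e_t}=(p_t,p_t').
\]
We use the same symbols for the underlying sets. The edge inside $T_\lambda$ gets color $\lambda$. Between two pairs $(x,x')$ and $(y,y')$ there are two \emph{parallel} edges $xy,x'y'$ and two \emph{crossing} edges $xy',x'y$, and each kind is a perfect matching between the pairs. If one matching between $T_\lambda$ and $T_\mu$ gets color $\lambda$ and the other gets $\mu$, then a vertex of $T_\mu$ has only one $\lambda$-edge to $T_\lambda$; if it has no other $\lambda$-edges, it lies on no proper $\lambda$-cycle.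

This leaves the vertices $z_j$ with $j\ne c$ that do send color $c$ to $H$. Write
\[
c\rhd j\quad\text{if } c-j\in\{1,2,3\}\pmod m ;
\]
by Lemma~\ref{lem:SH}(ii) these are the vertices $z_j$ with $c\rhd j$. For such $j$ the edge $z_cz_j$ must avoid color $c$, since otherwise it would connect two components of color $c$ without using $v_c$. So the parallel edges between $T_c$ and $T_j$ should have color $j$. This demand is contradictory when both $i\rhd j$ and $j\rhd i$; we then call $\{i,j\}$ a \emph{conflict pair}. A conflict requires $k+k'\equiv0\pmod m$ with $k,k'\in\{1,2,3\}$, and $2\le k+k'\le 6$. So there is none for $m\ge7$; for $m=6$ the conflict pairs are $\{0,3\},\{1,4\},\{2,5\}$; for $m=5$ they are the five pairs $\{i,i+2\}$.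

\medskip\noindent
\emph{Ordinary pairs.} If $\{\lambda,\mu\}\subseteq\Lambda$ is not a conflict pair, one of the two colors is declared \emph{upper} and the other \emph{lower}; the crossing edges between $T_\lambda$ and $T_\mu$ get the upper color and the parallel edges get the lower color. For $i,j\in\mathbb Z_m$, the color $i$ is upper if $i\rhd j$, the color $j$ is upper if $j\rhd i$, and the choice is arbitrary if neither holds. Each $e_t$ is upper to every main color, and $e_1$ is upper to $e_0$.

\medskip\noindent
\emph{Conflict pairs.} If $\{i,j\}$ is a conflict pair, then $v_iz_j$ gets color $i$, $v_jz_i$ gets color $j$, and $v_iv_j$ gets either of $i$ and $j$. The edge $z_iz_j$ is \emph{exceptional}: it can take neither $i$ nor $j$, nor $d$, which would make $uz_iz_j$ a $d$-triangle on three special vertices. For $m=6$ the three exceptional edges get color $g$. For $m=5$ they form the $5$-cycle $z_0z_2z_4z_1z_3z_0$, which must not be monochromatic; we give $z_0z_2,z_2z_4,z_4z_1,z_1z_3$ color $g$ and $z_3z_0$ color $e_0$.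

\medskip\noindent
\emph{One repair for $m=5$.} The crossing edges $z_0p_0$ and $z_3p_0$ have color $e_0$ by the rule for ordinary pairs, so $z_0z_3p_0$ would be an $e_0$-triangle. We recolor $z_0p_0$ with $g$.

\medskip
Every edge of $K_n$ now has one of the $r$ colors.

\begin{lemma}\label{lem:SS}
Let $\lambda\in\Lambda$.
\begin{enumerate}
\item[(i)] Every $\lambda$-edge inside $S$ has an end in $T_\lambda$, except the $e_0$-edge $z_3z_0$ when $m=5$.
\item[(ii)] Every $w\in S\setminus T_\lambda$ has at most one $\lambda$-edge to $T_\lambda$.
\item[(iii)] If $c\rhd j$, then $z_cz_j$ does not have color $c$.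
\item[(iv)] The $d$-edges inside $S$ are the edges at $u$, and the $g$-edges inside $S$ contain no proper cycle.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Edges at $u$ have color $d$. An edge inside $T_\mu$ has color $\mu$. An edge between $T_\mu$ and $T_\nu$ has an end in each pair and has color $\mu$ or $\nu$, unless it is exceptional or repaired; those edges have color $g$, apart from $z_3z_0$.

(ii) The vertex $u$ has no $\lambda$-edge. Let $w\in T_\mu$ with $\mu\ne\lambda$. If $\{\lambda,\mu\}$ is an ordinary pair, the $\lambda$-edges between $T_\lambda$ and $T_\mu$ are contained in a matching; the repair only removes one. If $\{\lambda,\mu\}=\{c,j\}$ is a conflict pair with $\lambda=c$, then $v_jz_c$ has color $j$ and $z_jz_c$ has color $g$ or $e_0$, so each of $v_j,z_j$ can have a $c$-edge only to $v_c$.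

(iii) Either $\{c,j\}$ is a conflict pair and $z_cz_j$ has color $g$ or $e_0$, or $c$ is upper and the parallel edge $z_cz_j$ has color $j$.

(iv) No rule gives color $d$ to an edge that avoids $u$. The $g$-edges inside $S$ form the empty set for $m\ge7$, three disjoint edges for $m=6$, and the path $p_0z_0z_2z_4z_1z_3$ for $m=5$.
\end{proof}

\section{Proper monochromatic cycles}\label{sec:cycles}

We can now prove the properties announced in Section~\ref{sec:plan}. We identify a cycle with its vertex set when taking intersections.

\begin{proposition}\label{prop:cycles}
Let $C$ be a proper monochromatic cycle.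
\begin{enumerate}
\item[(a)] If $C$ has color $c\in\mathbb Z_m$, then $C\subseteq D\cup\{v_c,z(D)\}$ for some $D\in\{P_{c,0},P_{c,1},Q_{c,0},Q_{c,1}\}$. If $D=P_{c,a}$ (\emph{type P}), then $|C\cap U|\le 50M$ and $|C\cap W|\le 50M+2$. If $D=Q_{c,b}$ (\emph{type Q}), then $C\cap W\subseteq B_{c,b}$, $|C\cap W|\le 59M+K$ and $|C\cap U|\le 59M+K+2$.
\item[(b)] If $C$ has color $e_t$, then $C\cap S\subseteq\{p_t,p_t'\}$, and $C$ meets at most two blocks of $U$ and at most two blocks of $W$, each in at most $50M+2$ vertices.
\item[(c)] If $C$ has color $d$, then $|C\cap S|\le2$ and $|C\cap H|\le 2$.
\item[(d)] If $C$ has color $g$, then $C\subseteq U$ or $C\subseteq W$.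
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $Z_c=\{z_c,z_{c-1},z_{c-2},z_{c-3}\}$. A special vertex $w\notin Z_c\cup\{v_c\}$ has no $c$-edge to $H$ by Lemma~\ref{lem:SH}(ii), and it has at most one $c$-edge inside $S$ by Lemma~\ref{lem:SS}(i) and (ii). By Lemma~\ref{lem:facts}(i) it is not on $C$, so $C\subseteq H\cup Z_c\cup\{v_c\}$. A $c$-edge inside $Z_c$ would have an end in $T_c$, so it would be an edge $z_cz_j$ with $c\rhd j$, which Lemma~\ref{lem:SS}(iii) excludes. By Lemmas~\ref{lem:bulk}(i) and~\ref{lem:SH}(ii), the components of $G_c[H\cup Z_c]$ are therefore the four sets $D\cup\{z(D)\}$. Lemma~\ref{lem:facts}(ii), applied in $G_c[H\cup Z_c\cup\{v_c\}]$ with $Z=\{v_c\}$, shows that $C$ meets only one of them.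

The part of $C$ in the center of $D$ has at most as many vertices as the center. A vertex of $C$ in the wide side of $D$ has both its neighbors along $C$ in the center or in $\{v_c,z(D)\}$, so by Lemma~\ref{lem:facts}(iii) the number of such vertices exceeds the size of the center by at most $2$. For type P the center is $A_{c,a}\subseteq U$, of size $50M$, and the wide side lies in $W$. For type Q the center is $B_{c,b}\subseteq W$, of size at most $59M+\rho\le 59M+K$, and the wide side lies in $U$.

(b) A special vertex $w\notin\{p_t,p_t'\}$ has no $e_t$-edge to $H$ by Lemma~\ref{lem:SH}(i). By Lemma~\ref{lem:SS}(i) and (ii) it has at most one $e_t$-edge and is not on $C$, except possibly when $m=5$, $t=0$ and $w\in\{z_0,z_3\}$. In that case $z_0p_0$ has color $g$ and the parallel edge $z_0p_0'$ has color $0\in\mathbb Z_5$, so $z_3$ is the only $e_0$-neighbor of $z_0$, and $z_0\notin C$. The $e_0$-neighbors of $z_3$ are $z_0$ and $p_0$; as $z_0\notin C$, also $z_3\notin C$. Thus $C\subseteq H\cup\{p_t,p_t'\}$. By Lemma~\ref{lem:facts}(ii) with $Z=\{p_t,p_t'\}$, the cycle meets at most two components $A_{i,a}\cup B_{i,a+t}$ of $G_{e_t}[H]$, and each of these consists of one block of $U$ and one block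 of $W$. We have $|A_{i,a}|=50M$. A vertex of $C$ in $B_{i,a+t}$ has both its neighbors along $C$ in $A_{i,a}\cup\{p_t,p_t'\}$, so there are at most $50M+2$ such vertices by Lemma~\ref{lem:facts}(iii).

(c) There are no $d$-edges inside $H$ or inside $S\setminus\{u\}$, and by Lemma~\ref{lem:SH}(i) each vertex of $H$ has exactly one $d$-neighbor other than $u$, which is some $z_i$. So $G_d-u$ is a disjoint union of stars with centers $z_i$ and leaves in $H$, together with isolated vertices. It has no proper cycle. Hence $u\in C$, and $C-u$ is a path in one star; such a path contains the center and at most two leaves.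

(d) There are no $g$-edges between $S$ and $H$ or between $U$ and $W$, so $C$ lies in one of $U,W,S$, and Lemma~\ref{lem:SS}(iv) excludes $S$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{No cover by $r$ cycles}

Suppose that a family $\mathcal C$ of at most $r$ monochromatic cycles covers all vertices. Call a member \emph{small} if it is degenerate or a proper $d$-cycle. The other members are proper cycles; let $k_g$ of them have color $g$, let $k_e$ have a diagonal color, and let $k_P$ and $k_Q$ have a main color, of type P and Q respectively (a cycle that fits both types is assigned one of them). Let $\ell\le\min\{2,k_e\}$ be the number of diagonal colors that occur among the $k_e$ diagonal cycles.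

\medskip\noindent
\emph{Covering $S$.} By Proposition~\ref{prop:cycles}, the proper $g$-cycles contain no special vertex, the diagonal cycles contain at most $2\ell$ special vertices in total, and every other member contains at most two. Hence $2r-3\le 2\ell+2(r-k_g-k_e)$, that is, $k_g+k_e-\ell\le\frac32$. The left side is an integer, so $k_g+(k_e-\ell)\le1$, and therefore
\begin{equation}\label{eq:ge}
k_g\le 1,\qquad k_e\le 3-k_g .
\end{equation}
All edges at $u$ have color $d$, so a member that contains $u$ is small. Thus
\begin{equation}\label{eq:u}
k_e+k_P+k_Q\le r-1-k_g=m+3-k_g .
\end{equation}

\medskip\noindent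
\emph{Covering $H$.} Let $Y\in\{U,W\}$. By Proposition~\ref{prop:cycles}, a member that is not a proper $g$-cycle contains at most $wM+K+2$ vertices of $Y$, where its \emph{weight} $w$ is $100$ for a diagonal cycle, $50$ for type P, $59$ for type Q and $0$ for a small member. If no proper $g$-cycle of $\mathcal C$ meets $Y$, then, summing over at most $r$ members,
\begin{equation}\label{eq:weight}
|Y|\le(100k_e+50k_P+59k_Q)M+E=\bigl(59(k_e+k_P+k_Q)+41k_e-9k_P\bigr)M+E .
\end{equation}
Since $M\ge E>0$, it is enough to show that the coefficient of $M$ falls short of $|Y|/M$ by at least $2$.

\medskip\noindent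
\emph{Case $k_g=1$.} The $g$-cycle misses one clique $Y$, and $|Y|\ge100mM$. By \eqref{eq:ge} and \eqref{eq:u} the coefficient in \eqref{eq:weight} is at most $59(m+2)+41\cdot 2=59m+200$. It falls short of $100m$ by at least $41m-200\ge5$, a contradiction. This is the step that needs $m\ge5$; compare Example~\ref{ex:nearmiss}.

\medskip\noindent
\emph{Case $k_g=0$.} Take $Y=W$, so $|Y|\ge118mM$. By \eqref{eq:u} the coefficient is at most $59(m+3)+41k_e-9k_P$, and it falls short of $118m$ by at least
\[
\Delta=59(m-3)-41k_e+9k_P,\qquad\text{where } k_e\le3 .
\]
If $m\ge6$, then $\Delta\ge177-123=54$. If $m=5$ and $k_e\le2$, then $\Delta\ge118-82=36$. If $m=5$, $k_e=3$ and $k_P\ge1$, then $\Delta\ge118-123+9=4$. Each of these is a contradiction.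

There remains the case $m=5$, $k_e=3$, $k_P=0$, where $\Delta=-5$ and counting vertices of $W$ is not enough. We look at single blocks instead. By \eqref{eq:u}, $k_Q\le5$, and a cycle of type Q meets $W$ inside one block. So at least $5$ of the $10$ blocks of $W$ meet no proper cycle of a main color. Each of the three diagonal cycles meets at most two blocks of $W$, which gives at most $6$ pairs (diagonal cycle, block of $W$ that it meets). Since $6<2\cdot5$, one of the five blocks, say $B$, meets at most one diagonal cycle. That cycle contains at most $50M+2$ vertices of $B$, and the only other members that meet $B$ are small and contain at most two vertices of $B$ each. Hence $59M\le|B|\le 50M+2r\le 50M+E$, contrary to $M\ge E>0$.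

So no family of at most $r$ monochromatic cycles covers $K_n$.

\subsection*{A cover by $r+1$ cycles}

Cover each of the cliques $U$ and $W$ by one $g$-cycle. Fix two vertices $h,h'\in B_{0,0}$. By Lemma~\ref{lem:SH}(i), each special vertex sends to $B_{0,0}$ a single color, which is one of the $r-1$ colors other than $g$, and each of these colors is sent by at most two special vertices. Two special vertices $w,w'$ that send the same color lie on the monochromatic $4$-cycle $hwh'w'$, and the vertex $v_0$, which alone sends color $0$, lies on the edge $hv_0$. This covers $S$ by $r-1$ cycles and $K_n$ by $r+1$ cycles, which completes the proof of Theorem~\ref{thm:main}. \qed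

\begin{remark}\label{rem:sizes}
The block sizes are dictated by the case $m=5$. Let the blocks of $U$ and $W$ have sizes $\alpha M$ and $\beta M$ with $\alpha\le\beta\le2\alpha$, so that the weights are $2\alpha$, $\alpha$ and $\beta$. In the case $k_g=1$, $Y=U$, two diagonal cycles and five cycles of type Q must fall short of $U$, which asks for $4\alpha+5\beta<10\alpha$. In the case $k_g=0$, three diagonal cycles, one cycle of type P and four of type Q must fall short of $W$, which asks for $7\alpha+4\beta<10\beta$. Together these say $\frac76<\beta/\alpha<\frac65$, and $\frac{59}{50}$ lies in this interval. For $m\ge7$, that is $r\ge11$, there are no conflict pairs and the count with equal blocks in Section~\ref{sec:plan} already closes.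
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Monochromatic Structures in Edge-coloured Graphs and Hypergraphs -- A survey},
\texttt{http://www.cantab.net/users/henry.liu/FLM\%20survey.pdf}.

\end{thebibliography}
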